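\title{De Bruijn and shuffle-exchange graphs embed in the hypercube with constant dilation}

\begin{abstract}
We show that for every $n$ there is a bijection from the binary words of length $n$ onto the vertices of the $n$-dimensional hypercube under which any two words related by a shift, $x_1\cdots x_n$ and $x_2\cdots x_nb$, are sent to vertices at bounded distance. Consequently the de Bruijn graphs and the shuffle-exchange graphs embed one-to-one in the hypercube with expansion $1$ and constant dilation, which disproves a conjecture that no embedding with constant dilation and expansion exists. The proof is probabilistic. We build $n$ features of a word of which only boundedly many change under a shift, add a random perturbation that is also stable under shifts, show that the resulting map puts almost the same number of points in every Hamming ball of radius $14$, and correct it to a bijection with Hall's theorem.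
\end{abstract}

\section{The problem and the result}\label{sec:intro}

The \emph{hypercube} $Q_m$ has vertex set $\{0,1\}^m$, two vertices being adjacent when they differ in exactly one coordinate. Its graph distance $\operatorname{dist}$ is the Hamming distance. A \emph{one-to-one embedding} of a graph $G$ in $Q_m$ is an injective map $f\colon V(G)\to V(Q_m)$. Its \emph{dilation} is the maximum of $\operatorname{dist}(f(u),f(v))$ over the edges $uv$ of $G$, and its \emph{expansion} is $2^m/|V(G)|$. Dilation measures how far edges are stretched, and expansion how much of the cube is left unused. A family $\{G_n\}$ \emph{embeds with constant dilation and expansion} if there are constants $c,d$ such that every $G_n$ has a one-to-one embedding in some hypercube with expansion at most $c$ and dilation at most $d$.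

We consider two families of bounded-degree graphs on the vertex set $\{0,1\}^n$. For words $x=x_1\cdots x_n$ and $x'$ we write
\[
x\to x'\qquad\text{if } x'=x_2\cdots x_nb \text{ for some } b\in\{0,1\},
\]
and call this a \emph{shift}. In the \emph{de Bruijn graph} $DB_n$, two words are adjacent when one is a shift of the other. In the \emph{shuffle-exchange graph} $SE_n$, the word $x$ is joined to $x_2\cdots x_nx_1$ by a \emph{shuffle edge} and to $x_1\cdots x_{n-1}\bar x_n$, where $\bar x_n=1-x_n$, by an \emph{exchange edge}. Loops and multiple edges are ignored.

The question comes from \cite{trees}, where the following context is given. Every bounded-degree graph with an $O(1)$-separator, in particular every bounded-degree tree, embeds one-to-one in a hypercube of the same size with dilation $O(1)$. Random graphs and expander-based bounded-degree graphs on $N$ vertices require dilation $\Omega(\log N)$ in any one-to-one embedding of constant expansion. The conjecture of \cite{trees} is that the shuffle-exchange and de Bruijn graphs are examples of bounded-degree graphs that cannot be embedded one-to-one in the hypercube with constant dilation and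 expansion. We show that this is false for both families.

\begin{theorem}\label{thm:main}
There is a constant $d$ such that for every $n\ge1$ there is a bijection $h\colon\{0,1\}^n\to V(Q_n)$ with $\operatorname{dist}(h(x),h(x'))\le d$ whenever $x\to x'$. Hence $DB_n$ embeds one-to-one in $Q_n$ with expansion $1$ and dilation at most $d$, and the same $h$ embeds $SE_n$ with expansion $1$ and dilation at most $2d$.
\end{theorem}

Expansion $1$ is the least possible for an injective map. The statement about $SE_n$ follows from the first sentence: a shuffle edge is a shift (take $b=x_1$), and the two ends $x_1\cdots x_{n-1}0$ and $x_1\cdots x_{n-1}1$ of an exchange edge are both shifts of $0x_1\cdots x_{n-1}$, so their images are at distance at most $2d$. The same use of the triangle inequality covers more graphs.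

\begin{corollary}\label{cor:lip}
The bijection $h$ satisfies $\operatorname{dist}(h(x),h(y))\le d\cdot\operatorname{dist}_{DB_n}(x,y)$ for all $x,y$. Hence, for every fixed $s$, every graph on $\{0,1\}^n$ whose edges join words at $DB_n$-distance at most $s$ embeds in $Q_n$ with expansion $1$ and dilation at most $sd$. For $s\mid n$ this applies to the de Bruijn graph with alphabet $\{0,1\}^s$ and word length $n/s$.
\end{corollary}

\begin{proof}
Apply the theorem along a shortest path of $DB_n$. In the last example an edge deletes the first $s$ bits and appends $s$ new ones, which is a sequence of $s$ shifts.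
\end{proof}

In the other direction, parity excludes dilation $1$.

\begin{proposition}\label{prop:two}
For $n\ge2$ the graph $DB_n$ has no one-to-one embedding of dilation $1$ in any hypercube. The same holds for $SE_n$ when $n\ge3$ is odd.
\end{proposition}

\begin{proof}
An injective map of dilation $1$ sends edges to edges, and hypercubes are bipartite, so it suffices to find an odd cycle. The infinite word $001001\cdots$ has three factors of length $n$. They begin with $00$, $01$, $10$, so they are distinct, and each is a shift of the previous one, cyclically; they form a triangle in $DB_n$. In $SE_n$ the $n$ rotations of $0^{n-1}1$ are distinct and form a cycle of length $n$ of shuffle edges.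
\end{proof}

For these graphs the optimal dilation is therefore at least $2$. Our proof gives $d=\max(2846,n_0)$, where $n_0$ is the absolute constant fixed in Section~\ref{sec:tools}. We do not determine the optimal value.

\section{The idea of the proof}\label{sec:idea}

\subsection*{What a good bijection must look like}
Let $h=(h_1,\dots,h_n)$ be a bijection from the vertices of a graph $G$ onto $V(Q_n)$ with dilation $d$. Each coordinate $h_j$ splits $V(G)$ into two halves, and each edge is cut by at most $d$ of these $n$ bisections. On average, then, a coordinate changes along at most a fraction $d/n$ of the edges. If every bisection of $G$ cuts a constant fraction of the edges, as in an expander, this forces $d=\Omega(n)$.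

The de Bruijn graph appears to be on the wrong side of this test. For the identity map, the $j$th letter changes along half of all shifts, and along $0101\cdots\to1010\cdots$ every letter changes. The walk that shifts in random bits is exactly uniform after $n$ steps, which is the least possible number of steps for a walk with two choices per step. Such fast mixing suggests the conjectured answer. But the averaging argument only asks each coordinate to survive for about $n/d$ shifts, and a word of length $n$ keeps a factor of length $n/4$ for up to $3n/4$ shifts. The coordinates of $h$ should therefore depend on \emph{which} factors occur in $x$ and ignore \emph{where} they occur.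

\begin{example}\label{ex:minhash}
Slide a window of length $6$ along $1100101110$ and list the factors of length $3$ in each window.
\[
\begin{array}{c|c}
\text{window} & \text{factors of length }3\\ \hline
110010 & 110,\ 100,\ 001,\ 010\\
100101 & 100,\ 001,\ 010,\ 101\\
001011 & 001,\ 010,\ 101,\ 011\\
010111 & 010,\ 101,\ 011,\ 111\\
101110 & 101,\ 011,\ 111,\ 110
\end{array}
\]
Consecutive windows differ in $4,4,3,4$ of their six letters, but their sets of factors differ by one exchange. Fix a linear order on the words of length $3$ in which $010$ is least, and let the \emph{feature} of a window be its least factor. The feature is $010$ for the first four windows and changes only when $010$ leaves.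
\end{example}

In general, let $F=C\cup\{a\}$ and $F'=C\cup\{a'\}$ be sets of size $P$ that differ by one exchange. Under a uniformly random order, $\min F\ne\min F'$ exactly when the least element of $F\cup F'$ is $a$ or $a'$, which has probability $2/(P+1)$. If $P$ is proportional to $n$ and we use $n$ independent orders, a shift changes $O(1)$ of the $n$ features on average. Attaching an independent random bit to each value of each feature gives a map $g\colon\{0,1\}^n\to\{0,1\}^n$ such that each $g(x)$ is uniformly distributed.

\subsection*{Three difficulties}
\emph{From average to worst case.} The number of features changed by a given shift is binomial with $n$ trials and constant mean. It exceeds any fixed $D$ with a probability that does not tend to $0$, whereas all $2^{n+1}$ shifts must obey the bound. The total number of changes over a linear number of consecutive shifts does have an exponentially small tail. In Section~\ref{sec:features} we place the changes in a queue and carry out at most $D$ of them per shift, in such a way that the state of the queue can be read off from the current word.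

\emph{Even spread at small scales.} A single random bit of $g$ may move exponentially many points $g(x)$ at once, so we can control the distribution of $g$ only after smoothing it over a large region of the cube (Section~\ref{sec:g}). We add a perturbation $\xi(x)$, a sum of sparse random vectors indexed by the \emph{long} factors of $x$. It is stable under shifts, and $\xi(x)$ and $\xi(\tilde x)$ are independent unless $x$ and $\tilde x$ share a long factor (Section~\ref{sec:noise}). A moment computation of order about $n$ shows that $f=g+\xi$ puts almost the expected number of points in each of the $2^n$ balls of radius $14$ (Section~\ref{sec:balls}).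

\emph{Injectivity.} The map $f$ need not be injective. The even spread, Hall's theorem and the expansion of the cube allow us to move every $f(x)$ by at most $15$ so as to obtain a bijection. We begin with this step (Section~\ref{sec:hall}), since it fixes the accuracy that the other steps must reach.

\section{Conventions and tools}\label{sec:tools}

Write $V=\{0,1\}^n$ and $[k]=\{1,\dots,k\}$. We identify $V(Q_n)$ with $\mathbb F_2^n$, with standard basis $\mathbf e_1,\dots,\mathbf e_n$, and let $B_r(y)$ be the Hamming ball of radius $r$ about $y$. For a word $x$ let $x[a..b]=x_a\cdots x_b$; such a subword is a \emph{factor}. A map $f\colon V\to\mathbb F_2^n$ is \emph{$d$-Lipschitz} if $\operatorname{dist}(f(x),f(x'))\le d$ whenever $x\to x'$. All randomness below is a device for proving existence.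

\subsection*{Parameters}
The following are fixed throughout.
\[
\begin{array}{ll}
\text{features:} & L=\lfloor n/4\rfloor,\quad q=\lfloor L/4\rfloor,\quad H=\lfloor n/16\rfloor,\quad P=n-H-L+1,\quad D=2688,\\[2pt]
\text{perturbation:} & T=\lfloor n/8\rfloor,\quad \ell=n-T+1,\quad w=64,\\[2pt]
\text{balls:} & r=14,\quad \beta=|B_r(y)|,\quad \eta=3/n^2.
\end{array}
\]
Let $n_0\ge16$ be such that every $n\ge n_0$ satisfies
\begin{equation}\label{eq:large}
2^{n+1}\exp\Big(-\frac{2^{n/8}}{8n^6}\Big)<1,\qquad n^{14}\le2^{63\sqrt n/64},\qquad 4n^{14}\le2^{n/8},\qquad n^2\ge512\cdot14^{14}.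
\end{equation}
For $n<n_0$ every bijection $V\to V(Q_n)$ has dilation at most $n<n_0$, so \emph{from now on $n\ge n_0$}. Since $n\ge16$ we have $L\ge(n-3)/4\ge n/5$, $H\ge n/32$, $T\ge n/16$ and $T\le\ell$. Also
\begin{equation}\label{eq:beta}
(n/14)^{14}\le\binom n{14}\le\beta=\sum_{i\le14}\binom ni\le15\,\frac{n^{14}}{14!}\le n^{14}.
\end{equation}

\subsection*{Multisets as sets}
A word may contain the same factor several times, while the arguments above need sets of a fixed size. The \emph{unfolding} of a finite multiset is the set of pairs $(\tau,k)$ with $1\le k\le\operatorname{mult}(\tau)$, where $\operatorname{mult}(\tau)$ is the multiplicity of $\tau$. Its size is the size of the multiset. Removing one copy of $\tau$ deletes the pair $(\tau,\operatorname{mult}(\tau))$, and adding one copy of $\tau'$ inserts the pair $(\tau',\operatorname{mult}(\tau')+1)$. Hence: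
\begin{equation}\label{eq:unfold}
\begin{array}{l}\text{if a multiset loses one member and gains one, its unfolding}\\ \text{loses at most one element and gains at most one.}\end{array}
\end{equation}

\subsection*{Three standard theorems}
A word $u=u_1\cdots u_m$ has \emph{period} $s\ge1$ if $u_t=u_{t+s}$ for $1\le t\le m-s$. The \emph{Fine--Wilf theorem} states that a word with periods $s_1$ and $s_2$ and length at least $s_1+s_2-\gcd(s_1,s_2)$ has period $\gcd(s_1,s_2)$.

\emph{McDiarmid's inequality} states that if $Z$ is a real function of independent random variables $X_1,\dots,X_m$, and changing the value of $X_i$ alone changes $Z$ by at most $c_i$, then $\Pr[|Z-\mathbb EZ|\ge t]\le2\exp(-2t^2/\sum_ic_i^2)$.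

\emph{Hall's theorem} states that a bipartite graph with finite sides $V,W$ of equal size has a perfect matching if every $A\subseteq V$ has at least $|A|$ neighbors in $W$.

\subsection*{Characters of the cube}
For $J\subseteq[n]$ let $\chi_J(z)=(-1)^{\sum_{i\in J}z_i}$. These functions are multiplicative, $\chi_J(y+z)=\chi_J(y)\chi_J(z)$, and they form an orthogonal basis of the real functions on $\mathbb F_2^n$ with $\sum_z\chi_J(z)^2=2^n$. Moreover $2^{-n}\sum_J\chi_J(z)$ equals $1$ for $z=0$ and $0$ otherwise. Let $S_N$ be the sum of $N$ independent uniformly random standard basis vectors, that is, the position of the simple random walk on $Q_n$ after $N$ steps from $0$. A uniform basis vector $\mathbf e$ has $\mathbb E\chi_J(\mathbf e)=1-2|J|/n$, so $\mathbb E\chi_J(S_N)=(1-2|J|/n)^N$ and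
\begin{equation}\label{eq:fourier}
\Pr[S_N=z]=\mathbb E\,2^{-n}\sum_J\chi_J(S_N+z)=2^{-n}\sum_{J\subseteq[n]}\Big(1-\frac{2|J|}n\Big)^N\chi_J(z).
\end{equation}

\section{From an even spread to a bijection}\label{sec:hall}

If every ball of radius $r$ contained exactly $\beta$ of the points $f(x)$, the bipartite graph joining $x$ to the points of $B_r(f(x))$ would be $\beta$-regular and would satisfy Hall's condition by double counting. With a relative error $\eta$ the count loses a factor $1\pm\eta$. We recover it by enlarging the radius by one, which enlarges any set of at most half the cube by a factor $1+1/n$.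

\begin{lemma}\label{lem:iso}
Let $\Gamma\subseteq\mathbb F_2^n$, let $\Gamma^c$ be its complement, and let $\Gamma^+$ be the set of points at distance at most $1$ from $\Gamma$. Then $|\Gamma^+\setminus\Gamma|\ge\frac1n\min(|\Gamma|,|\Gamma^c|)$.
\end{lemma}

\begin{proof}
The Laplacian $(\Delta\psi)(y)=\sum_{i}\big(\psi(y)-\psi(y+\mathbf e_i)\big)$ satisfies $\Delta\chi_J=2|J|\chi_J$, and $\sum_y\psi(y)\,\Delta\psi(y)$ is the sum of $(\psi(y)-\psi(y'))^2$ over the edges $yy'$ of $Q_n$. Write the indicator function of $\Gamma$ as $\sum_Jc_J\chi_J$. Then $c_\emptyset=|\Gamma|/2^n$ and $2^n\sum_Jc_J^2=|\Gamma|$, so the number of edges between $\Gamma$ and $\Gamma^c$ is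
\[
2^n\sum_J2|J|c_J^2\ \ge\ 2\cdot2^n\sum_{J\ne\emptyset}c_J^2=2\Big(|\Gamma|-\frac{|\Gamma|^2}{2^n}\Big)=\frac{2|\Gamma||\Gamma^c|}{2^n}\ \ge\ \min(|\Gamma|,|\Gamma^c|),
\]
because the larger of the two sets has at least $2^{n-1}$ points. Each such edge has an end in $\Gamma^+\setminus\Gamma$, and each vertex lies on $n$ edges.
\end{proof}

\begin{proposition}\label{prop:hall}
Let $f\colon V\to\mathbb F_2^n$ be a map such that $X_y=\#\{x\in V:f(x)\in B_r(y)\}$ satisfies $(1-\eta)\beta\le X_y\le(1+\eta)\beta$ for all $y$. Then there is a bijection $h\colon V\to\mathbb F_2^n$ with $\operatorname{dist}(h(x),f(x))\le r+1$ for all $x$.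
\end{proposition}

\begin{proof}
Join $x\in V$ to $y\in\mathbb F_2^n$ if $\operatorname{dist}(f(x),y)\le r+1$. We verify Hall's condition. Let $A\subseteq V$ be nonempty and let $\Gamma$ be the set of points at distance at most $r$ from $f(A)$. Every point of $\Gamma^+$ is a neighbor of $A$, so it suffices to show $|\Gamma^+|\ge|A|$.

Count the pairs $(x,y)$ with $\operatorname{dist}(f(x),y)\le r$; each $x$ lies in $\beta$ pairs and each $y$ in $X_y$ pairs. Pairs with $x\in A$ have $y\in\Gamma$, so $\beta|A|\le\sum_{y\in\Gamma}X_y$, which gives $|A|\le(1+\eta)|\Gamma|$. Pairs with $y\notin\Gamma$ have $x\notin A$, so $\sum_{y\notin\Gamma}X_y\le\beta(2^n-|A|)$, which gives $(1-\eta)|\Gamma^c|\le2^n-|A|$. Since $\eta=3/n^2\le1/n$, Lemma~\ref{lem:iso} yields $|\Gamma^+\setminus\Gamma|\ge\eta\min(|\Gamma|,|\Gamma^c|)$. If $|\Gamma|\le2^{n-1}$, then $|\Gamma^+|\ge(1+\eta)|\Gamma|\ge|A|$. If $|\Gamma|>2^{n-1}$, then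
\[
2^n-|\Gamma^+|=|\Gamma^c|-|\Gamma^+\setminus\Gamma|\le(1-\eta)|\Gamma^c|\le2^n-|A|.
\]
A perfect matching is the required bijection.
\end{proof}

Both bounds on $X_y$ are needed: the upper bound handles small $\Gamma$ and the lower bound large $\Gamma$. It remains to construct a Lipschitz map $f$ that satisfies the hypothesis.

\section{Slowly changing features}\label{sec:features}

\begin{proposition}\label{prop:features}
There are a finite set $\Phi$ and functions $\varphi_1,\dots,\varphi_n\colon V\to\Phi$ such that
\begin{itemize}
\item[(a)] if $x\to x'$, then $\varphi_j(x)\ne\varphi_j(x')$ for at most $D$ indices $j$;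
\item[(b)] for all $j\in[n]$ and $e\in\Phi$, a uniformly random $x\in V$ has $\Pr_x[\varphi_j(x)=e]\le\varepsilon:=4n2^{-3n/16}$.
\end{itemize}
\end{proposition}

Constant functions satisfy (a); condition (b) says that, on the contrary, every value of every feature is exponentially rare. The proof occupies this section.

\subsection{Windows, types and toggles}
A queue of postponed changes depends on the past of a walk $x\to x'\to\cdots$, while $\varphi_j$ must be a function of the current word. We therefore compute the raw features from a window that is shorter than $x$. For $x\in V$ and $0\le i\le H$ let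
\[
z_i=z_i(x)=x[H-i+1\,..\,n-i]\in\{0,1\}^{n-H}.
\]
Thus $z_0$ is the suffix of $x$ of length $n-H$, and $z_i$ is what that suffix was $i$ shifts ago:
\begin{equation}\label{eq:age}
z_{i+1}(x')=z_i(x)\qquad\text{for } x\to x'\text{ and }0\le i\le H-1.
\end{equation}
So $x$ records the last $H$ moves of the window. The passage from $z_i$ to $z_{i-1}$ is \emph{transition $i$}, for $1\le i\le H$.

Call $u\in\{0,1\}^L$ \emph{periodic} if it has a period at most $q$. The \emph{type} of $u$ is the symbol $*$ if $u$ is periodic and $u$ itself otherwise. A window $z\in\{0,1\}^{n-H}$ has $P$ factors of length $L$, counted by starting position. Let $F(z)$ be the unfolding of the multiset of their types, so that $|F(z)|=P$, and let $\Phi$ be the set of all pairs $(\tau,k)$ with $\tau$ a type and $k\in[P]$. The \emph{positions} of $x$ are the integers $p\in[n-L+1]$; the type of $p$ is the type of $x[p..p+L-1]$, and $p$ is \emph{bad} if its type is $*$. The window $z_i$ contains the positions $H-i+1,\dots,H-i+P$, so transition $i$ drops position $H-i+1$ and adds position $H-i+P+1$. By \eqref{eq:unfold} it removes at most one element from $F$ and adds at most one.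

We say that $e\in\Phi$ \emph{toggles} at transition $i$ if it lies in exactly one of $F(z_i)$, $F(z_{i-1})$. We need each $e$ to toggle a bounded number of times, and this is why all periodic factors are given one type. If factors were their own types, then for $x=0101\cdots$ and $P$ odd the number of copies of $u=0101\cdots$ in the window would alternate between $(P+1)/2$ and $(P-1)/2$, and $(u,(P+1)/2)$ would toggle at all $H$ transitions. With our definition $F(z_i)=\{(*,k):k\in[P]\}$ for all $i$ and nothing toggles.

\begin{lemma}\label{lem:bad}
The bad positions of a word $x\in V$ form at most $9$ maximal intervals.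
\end{lemma}

\begin{proof}
Let $p<p'$ be bad with $p'-p\le L/2$, and let $s_1,s_2\le q$ be periods of the factors of length $L$ starting at $p$ and $p'$. These factors overlap in the block $x[p'..p+L-1]$, whose length is at least $L/2\ge2q\ge s_1+s_2$. The block has both periods, so by the Fine--Wilf theorem it has period $\gamma=\gcd(s_1,s_2)$: there is a function $c$ on $\mathbb Z/\gamma\mathbb Z$ with $x_t=c(t\bmod\gamma)$ for every index $t$ of the block. Let $t$ be an index of the first factor. The block has at least $s_1$ indices, so it contains an index $t'\equiv t\pmod{s_1}$, and $x_t=x_{t'}$ because the first factor has period $s_1$. As $\gamma\mid s_1$, this gives $x_t=c(t\bmod\gamma)$. The same argument with $s_2$ applies to the indices of the second factor. Hence $x[p..p'+L-1]$ has period $\gamma\le q$, and every position between $p$ and $p'$ is bad.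

If $p<p'$ are right ends of maximal intervals, then $p+1$ is not bad and lies between them, so $p'-p>L/2$. The right ends lie in $[n-L+1]$, so there are at most $2(n-L)/L+1\le9$ of them, by $L\ge n/5$.
\end{proof}

\begin{lemma}\label{lem:toggle}
For every $x\in V$, each $e\in\Phi$ toggles at no more than $42$ transitions.
\end{lemma}

\begin{proof}
The pair $e=(\tau,k)$ lies in $F(z_i)$ if and only if $z_i$ contains at least $k$ positions of type $\tau$.

Let $\tau=u$ be nonperiodic. If $u$ occurs at positions $p$ and $p+\delta$ with $1\le\delta\le q$, then $u_{t+\delta}=x_{p+\delta+t-1}=u_t$ for $1\le t\le L-\delta$, so $u$ has period $\delta$, a contradiction. Occurrences of $u$ are thus at least $q+1>L/4\ge n/20$ apart, and there are at most $(n-L)/(q+1)+1\le21$ of them. Each is dropped at most once and added at most once, so the number of copies of $u$ in the window changes at no more than $42$ transitions.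

Let $\tau=*$. As $i$ runs through $[H]$, the dropped position runs through consecutive positions, so by Lemma~\ref{lem:bad} the truth value of ``the dropped position is bad'' changes at most $18$ times. The same holds for the added position. The transitions therefore split into at most $37$ blocks of consecutive transitions on which both truth values are constant. Within a block, the number of bad positions in the window changes by the same amount at each transition, so it is monotone and crosses the threshold $k$ at most once.
\end{proof}

\subsection{Random minima}
For linear orders $\prec_1,\dots,\prec_n$ on $\Phi$, let $\Psi_j(z)$ be the $\prec_j$-least element of $F(z)$, and let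
\[
a_i(x)=\#\{j\in[n]:\Psi_j(z_i)\ne\Psi_j(z_{i-1})\}\qquad(1\le i\le H).
\]
The $\Psi_j$ are the raw features and $a_i(x)$ counts those that change at transition $i$.

\begin{lemma}\label{lem:minhash}
The orders can be chosen so that $\sum_{i=1}^Ha_i(x)\le DH$ for every $x\in V$.
\end{lemma}

\begin{proof}
Choose the orders independently and uniformly at random, and fix $x$. Let $M=\bigcap_iF(z_i)$ and $R=\bigcup_iF(z_i)\setminus M$, with $i$ ranging over $0,\dots,H$. Each transition removes at most one element and adds at most one, so $|M|\ge P-H>0$ and $|R|+|M|\le P+H$; hence $|R|\le2H$. Let $N_j$ be the number of transitions at which $\Psi_j$ changes, so that $\sum_ia_i(x)=\sum_jN_j$, and let $Y_j$ be the number of $e\in R$ that precede all elements of $M$ in $\prec_j$.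

Suppose $\Psi_j(z_i)\ne\Psi_j(z_{i-1})$. If both minima lay in both sets $F(z_i)$ and $F(z_{i-1})$ they would coincide, so one of them, $e$, toggles at transition $i$. Then $e\in R$, and $e$ precedes all of $M$, since it is the minimum of a set containing $M$. By Lemma~\ref{lem:toggle}, $N_j\le42Y_j$.

We have $Y_j\ge s$ if and only if the first $s$ elements of $R\cup M$ in the order $\prec_j$ all lie in $R$. Therefore
\[
\Pr[Y_j\ge s]\le\Big(\frac{|R|}{|R|+|M|}\Big)^s\le\Big(\frac{2H}{2H+(P-H)}\Big)^s\le6^{-s},
\]
because $2H\le n/8$ and $P+H=n-L+1\ge3n/4$. Consequently
\[
\mathbb E\,3^{Y_j}=1+\sum_{s\ge1}(3^s-3^{s-1})\Pr[Y_j\ge s]\le1+\frac23\sum_{s\ge1}2^{-s}=\frac53\le2.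
\]
The $Y_j$ are independent, $D=42\cdot64$ and $64H\ge2n$, so Markov's inequality gives
\[
\Pr\Big[\sum_jN_j>DH\Big]\le\Pr\Big[\sum_jY_j>64H\Big]\le2^n3^{-64H}\le2^n9^{-n}.
\]
The expected number of words $x$ that violate the bound is at most $(4/9)^n<1$.
\end{proof}

Fix such orders. The proof shows what the ratio of the parameters is for: the history $H$ is linear in $n$, so that the tail beats the union bound over $2^n$ words, and small compared with $P$, so that most of $F$ survives the whole history.

\subsection{The queue}
Imagine that each change of a raw feature joins a first-in-first-out queue, that $D$ changes are carried out per shift, and that $\varphi_j$ shows the value that $\Psi_j$ had before its oldest waiting change. If $\Lambda$ changes are waiting and $a$ new ones arrive, then $\max(0,\Lambda+a-D)$ are waiting after the shift. We define the length of the queue by the closed formula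
\[
\Lambda(x)=\max_{0\le h\le H}\Big(\sum_{i=1}^ha_i(x)-Dh\Big)\ \ge0,
\]
which depends on $x$ only, and prove that it obeys this recursion. For illustration take $D=2$, $H=4$ and $(a_1,a_2,a_3,a_4)=(1,4,0,2)$. A queue that is empty before transition $4$ and receives $2,0,4,1$ arrivals has lengths $0,0,2,1$, and the formula gives $\max(0,-1,1,-1,-1)=1$.

By Lemma~\ref{lem:minhash} the term $h=H$ is at most $0$, the value of the term $h=0$. Hence
\begin{equation}\label{eq:trunc}
\Lambda(x)=\max_{0\le h\le H-1}\Big(\sum_{i=1}^ha_i(x)-Dh\Big)\le\sum_{i=1}^{H-1}a_i(x).
\end{equation}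
This is the only use of Lemma~\ref{lem:minhash}. It says that transition $H$, which the next shift erases from the word, has no influence on the queue.

An \emph{event} of $x$ is a pair $(i,j)\in[H]\times[n]$ with $\Psi_j(z_i)\ne\Psi_j(z_{i-1})$. It is \emph{more recent} than $(i',j')$ if $i<i'$, or if $i=i'$ and $j>j'$; this orders the events linearly. The $\Lambda(x)$ most recent events of $x$ are \emph{pending}. By \eqref{eq:trunc} there are enough events for this to make sense, and all pending events have $i\le H-1$. Define
\[
\varphi_j(x)=\begin{cases}\Psi_j(z_0)&\text{if no event }(i,j)\text{ is pending},\\ \Psi_j(z_i)&\text{if }(i,j)\text{ is the oldest pending event with second coordinate }j.\end{cases}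
\]

\begin{proof}[Proof of Proposition~\ref{prop:features}]
(a) Let $x\to x'$ and $a=a_1(x')$. By \eqref{eq:age}, $a_{i+1}(x')=a_i(x)$ for $1\le i\le H-1$, and the events of $x'$ are the $a$ \emph{new} events $(1,j)$ together with the pairs $(i+1,j)$ for the events $(i,j)$ of $x$ with $i\le H-1$. We identify $(i,j)$ with $(i+1,j)$; this preserves the order of recency and applies to every event pending at $x$. Separating the term $h=0$ and using \eqref{eq:trunc},
\[
\Lambda(x')=\max\Big(0,\ a-D+\max_{0\le h\le H-1}\Big(\sum_{i=1}^ha_i(x)-Dh\Big)\Big)=\max\big(0,\ \Lambda(x)+a-D\big).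
\]
The events pending at $x$ and the new events are together the $\Lambda(x)+a$ most recent events of $x'$, and those pending at $x'$ are the $\Lambda(x')$ most recent. Since $0\le\Lambda(x)+a-\Lambda(x')\le D$, the second set is contained in the first and at most $D$ events, the \emph{processed} ones, lie in the difference. Let $j$ be an index with no processed event; we claim $\varphi_j(x')=\varphi_j(x)$, which proves (a).

If $j$ has an event pending at $x$, let $(i,j)$ be the oldest. Then $(i+1,j)$ is the oldest event of $j$ pending at $x'$, and $\varphi_j(x')=\Psi_j(z_{i+1}(x'))=\Psi_j(z_i(x))=\varphi_j(x)$. If $j$ has no event pending at $x$ but has a new event, then $(1,j)$ is its only event pending at $x'$, and $\varphi_j(x')=\Psi_j(z_1(x'))=\Psi_j(z_0(x))=\varphi_j(x)$. If $j$ has neither, then it has no event pending at $x'$ and $(1,j)$ is not an event of $x'$, so $\varphi_j(x')=\Psi_j(z_0(x'))=\Psi_j(z_1(x'))=\Psi_j(z_0(x))=\varphi_j(x)$.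

(b) In all cases $\varphi_j(x)\in F(z_i(x))$ for some $i$, so $\varphi_j(x)=(\tau,k)$ implies that some position of $x$ has type $\tau$. There are at most $n$ positions, and $L\ge n/4-1$. If $\tau=u$ is nonperiodic, the probability is at most $n2^{-L}\le2n2^{-n/4}\le\varepsilon$. A word with period $s$ is determined by its first $s$ letters, so there are fewer than $2^{q+1}$ periodic words, and for $\tau=*$ the probability is at most $n2^{q+1-L}\le n2^{1-3L/4}\le4n2^{-3n/16}=\varepsilon$.
\end{proof}

\section{The coarse map}\label{sec:g}

The perturbation $\xi(x)$ of the next section will have the distribution of $S_{wT}$ for each $x$. Let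
\[
\kappa(z)=2^n\Pr[S_{wT}=z]\ge0
\]
be its density with respect to the uniform distribution. For a fixed map $g$, the expected number of $x$ with $g(x)+\xi(x)=y$ is then
\[
Z_y=2^{-n}\sum_{x\in V}\kappa(y+g(x)),
\]
and we want $Z_y$ close to $1$ for every $y$.

\begin{remark}
The choice $g=0$ fails, because a walk of $wT\le8n$ steps is far from uniform. All values of $S_{wT}$ have even weight, and this is not the main defect. The mean weight of $S_{wT}$ is $\frac n2\big(1-(1-2/n)^{wT}\big)\le\frac n2-cn$ for an absolute constant $c>0$. Changing one of the $wT$ summands changes the weight by at most $2$, so by McDiarmid's inequality the weight exceeds $\frac n2-\frac c2n$ with exponentially small probability, while only an exponentially small fraction of the cube has weight at most $\frac n2-\frac c2n$.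
\end{remark}

Although $\kappa$ is far from constant, its maximum is only a small exponential, and this is offset by the rarity of feature values. Put $\rho=e^{-2wT/n}$; as $wT\ge4n$ we have $\rho\le e^{-8}$. By \eqref{eq:fourier}, the symmetry $J\leftrightarrow[n]\setminus J$ and the inequality $0\le1-2s/n\le e^{-2s/n}$ for $s\le n/2$,
\begin{equation}\label{eq:kappa}
\kappa(z)\le\sum_J\Big|1-\frac{2|J|}n\Big|^{wT}\le2\sum_{s\le n/2}\binom ns\rho^s\le2(1+\rho)^n\le2e^{\rho n}=:\kappa^*.
\end{equation}
Since $2e^{-8}\le(\ln2)/16$, we have $(\kappa^*)^2\le4\cdot2^{n/16}$.

\begin{proposition}\label{prop:g}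
There is a $D$-Lipschitz map $g\colon V\to\mathbb F_2^n$ with $1-n^{-2}\le Z_y\le1+n^{-2}$ for all $y\in\mathbb F_2^n$.
\end{proposition}

\begin{proof}
Let $b_j(e)$, for $j\in[n]$ and $e\in\Phi$, be independent uniform bits and let the $j$th coordinate of $g(x)$ be $b_j(\varphi_j(x))$. By Proposition~\ref{prop:features}(a), $g$ is $D$-Lipschitz for every choice of the bits. For fixed $x$ the $n$ coordinates of $g(x)$ are distinct bits of the family, so $g(x)$ is uniform on $\mathbb F_2^n$, each term $\kappa(y+g(x))$ has mean $2^{-n}\sum_z\kappa(z)=1$, and $\mathbb EZ_y=1$.

Changing $b_j(e)$ affects only the terms with $\varphi_j(x)=e$, each by at most $\kappa^*$. It thus changes $Z_y$ by at most $c_{j,e}=\kappa^*\Pr_x[\varphi_j(x)=e]$. By Proposition~\ref{prop:features}(b),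
\[
\sum_{j,e}c_{j,e}^2\le(\kappa^*)^2\,\varepsilon\sum_j\sum_e\Pr_x[\varphi_j(x)=e]=n\varepsilon(\kappa^*)^2\le16n^22^{-n/8}.
\]
McDiarmid's inequality gives $\Pr[|Z_y-1|\ge n^{-2}]\le2\exp(-2^{n/8}/(8n^6))$. By the first inequality in \eqref{eq:large}, the sum of these bounds over the $2^n$ points $y$ is less than $1$.
\end{proof}

Fix such a map $g$.

\section{The perturbation}\label{sec:noise}

A word $x\in V$ has $T$ factors of length $\ell=n-T+1$, namely $u_i=x[i..i+\ell-1]$ for $i\in[T]$. Let $K(x)$ be the unfolding of the multiset of these factors. With $k_i=\#\{i'\le i:u_{i'}=u_i\}$, the $T$ pairs $e_i=(u_i,k_i)$ are distinct and $K(x)=\{e_1,\dots,e_T\}$. For each $e\in\{0,1\}^\ell\times[T]$ let $v(e)\in\mathbb F_2^n$ be a sum of $w$ independent uniform standard basis vectors, independently for different $e$, and put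
\[
\xi(x)=\sum_{e\in K(x)}v(e),\qquad f(x)=g(x)+\xi(x).
\]
Because $|K(x)|=T$ for every $x$, each $\xi(x)$ has the distribution of $S_{wT}$. A shift removes one factor and adds one, so by \eqref{eq:unfold} it changes $\xi$ by a sum of at most two vectors $v(e)$, each of weight at most $w$. Hence
\begin{equation}\label{eq:flip}
f\text{ is }(D+2w)\text{-Lipschitz for every choice of the vectors }v(e).
\end{equation}

The vectors $\xi(x)$ are not independent. If $T$ is even, the alternating words $0101\cdots$ and $1010\cdots$ have the same set $K$ and hence the same $\xi$. In general, suppose that the vectors $v(e)$ with $e$ in a set $U$ have been revealed. A word $x$ with $K(x)\cap U\ne\emptyset$ is determined on a long stretch by $U$. If $a$ letters of $x$ remain free, there are $2^a$ ways to choose them, but then at least $a$ elements of $K(x)$ are unrevealed and $f(x)$ still contains $wa$ random steps. The next lemma shows that these steps more than pay for the factor $2^a$. For $0\le a\le T$ let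
\[
\hat p_a=\max_z\Pr[S_{wa}\in B_r(z)].
\]
Conditioning on the last $w$ summands of $S_{w(a+1)}$ translates the ball, so $\hat p_{a+1}\le\hat p_a$.

\begin{lemma}\label{lem:phat}
$2^a\hat p_a\le1$ for $0\le a\le T$.
\end{lemma}

\begin{proof}
The case $a=0$ is trivial, so let $a\ge1$. For even $N$ let $\alpha_N=\Pr[S_N=0]$. Splitting the walk into two halves and applying the Cauchy--Schwarz inequality,
\[
\Pr[S_N=z]=\sum_y\Pr[S_{N/2}=y]\Pr[S_{N/2}=z+y]\le\sum_y\Pr[S_{N/2}=y]^2=\alpha_N .
\]
Two consequences follow: $\hat p_a\le\beta\alpha_{64a}\le n^{14}\alpha_{64a}$ by \eqref{eq:beta}, and $\alpha_{N+2}=\sum_z\Pr[S_2=z]\Pr[S_N=z]\le\alpha_N$. If $S_N=0$, every basis vector is used an even number of times, so the $N$ steps can be paired up with equal basis vectors in each pair. There are $(N-1)(N-3)\cdots1\le N^{N/2}$ pairings, and each is compatible with $n^{N/2}$ of the $n^N$ sequences of steps. Thus $\alpha_N\le(N/n)^{N/2}$.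

If $64a\le\sqrt n$, then $\alpha_{64a}\le(n^{-1/2})^{32a}=n^{-16a}$, and $2^a\hat p_a\le2^an^{14-16a}\le(2/n^2)^a\le1$.

If $\sqrt n<64a\le n/4$, then $\alpha_{64a}\le4^{-32a}=2^{-64a}$, and $2^a\hat p_a\le n^{14}2^{-63a}\le n^{14}2^{-63\sqrt n/64}\le1$ by \eqref{eq:large}.

If $64a>n/4$, let $N_0=2\lfloor n/8\rfloor$, so that $n/4-2\le N_0\le n/4$. Then $\alpha_{64a}\le\alpha_{N_0}\le4^{-N_0/2}\le2^{2-n/4}$, while $2^a\le2^T\le2^{n/8}$. Hence $2^a\hat p_a\le4n^{14}2^{-n/8}\le1$ by \eqref{eq:large}.
\end{proof}

The first case ties $w$ to $r$: already for $a=1$ the walk must be long enough to miss a ball of $n^{14}$ points. The last case is where $T\le n/8$ is used.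

\begin{lemma}\label{lem:omega}
Let $U\subseteq\{0,1\}^\ell\times[T]$ have at most $nT$ elements. Then
\[
\sum_{x:\,K(x)\cap U\ne\emptyset}\hat p_{|K(x)\setminus U|}\ \le\ \Omega:=n^6.
\]
\end{lemma}

\begin{proof}
For $x$ in the sum let $i_1\le i_2$ be the least and the greatest $i$ with $e_i\in U$. Since $i_2-i_1<T\le\ell$, the factors $u_{i_1}$ and $u_{i_2}$ overlap, and together they cover $x[i_1..i_2+\ell-1]$. The number of letters of $x$ outside this stretch is $a=(i_1-1)+(T-i_2)$. For given $i_1,i_2$ there are at most $|U|^2$ choices of the two factors and $2^a$ choices of the remaining letters, so at most $|U|^22^a$ words $x$. The $a$ elements $e_i$ with $i<i_1$ or $i>i_2$ lie outside $U$, so $|K(x)\setminus U|\ge a$ and $\hat p_{|K(x)\setminus U|}\le\hat p_a$. By Lemma~\ref{lem:phat} the sum is at most $\sum_{i_1\le i_2}|U|^22^a\hat p_a\le T^2(nT)^2\le n^6$.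
\end{proof}

\section{Counting points in balls}\label{sec:balls}

\begin{proposition}\label{prop:balls}
The vectors $v(e)$ can be chosen so that $X_y=\#\{x\in V:f(x)\in B_r(y)\}$ satisfies $(1-\eta)\beta\le X_y\le(1+\eta)\beta$ for all $y\in\mathbb F_2^n$.
\end{proposition}

Fix $y$. Let $I_x$ be the indicator of the event $f(x)\in B_r(y)$, let $p_x=\mathbb EI_x$ and $\mu=\mathbb EX_y=\sum_xp_x$. Since $\xi(x)$ has density $\kappa$, Proposition~\ref{prop:g} gives
\begin{equation}\label{eq:mu}
\mu=\sum_{y'\in B_r(y)}\ \sum_x2^{-n}\kappa(y'+g(x))=\sum_{y'\in B_r(y)}Z_{y'}\ \in\ \big[(1-n^{-2})\beta,\,(1+n^{-2})\beta\big].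
\end{equation}
In particular $\mu\ge\beta/2\ge n^{14}/(2\cdot14^{14})\ge\Omega$ by \eqref{eq:beta} and the last inequality in \eqref{eq:large}.

The variance shows how Lemma~\ref{lem:omega} enters. If $K(x)\cap K(\tilde x)=\emptyset$, then $I_x$ and $I_{\tilde x}$ are independent. Otherwise their covariance is at most $\mathbb EI_xI_{\tilde x}\le p_x\,\hat p_{|K(\tilde x)\setminus K(x)|}$, as one sees by revealing first the $v(e)$ with $e\in K(x)$. Summing over $\tilde x$ with $U=K(x)$, and then over $x$, gives $\mathbb E(X_y-\mu)^2\le\mu\Omega$. Chebyshev's inequality bounds the probability of a deviation $\mu/n^2$ by $n^4\Omega/\mu$, which is only polynomially small. A union bound over $2^n$ balls needs this quantity raised to a power proportional to $n$, so we repeat the computation for a moment of order about $n$.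

\begin{lemma}\label{lem:moment}
For even $k$ with $2\le k\le n$ we have $\mathbb E(X_y-\mu)^k\le4^kk^k(\mu\Omega)^{k/2}$.
\end{lemma}

\begin{proof}
For a sequence $\mathbf x=(x^1,\dots,x^k)\in V^k$ let $E(\mathbf x)=\mathbb E\prod_{t=1}^k(I_{x^t}-p_{x^t})$, so that $\mathbb E(X_y-\mu)^k=\sum_{\mathbf x}E(\mathbf x)$. Let $U_t=K(x^1)\cup\dots\cup K(x^{t-1})$, and call $t$ a \emph{root} of $\mathbf x$ if $K(x^t)\cap U_t=\emptyset$.

\emph{Reduction to sequences with few roots.} Form a graph on $[k]$ by joining $t\ne t'$ if $K(x^t)\cap K(x^{t'})\ne\emptyset$. If some $t$ is isolated, then $I_{x^t}-p_{x^t}$ has mean zero and is independent of the other factors, so $E(\mathbf x)=0$. Otherwise every component has at least two vertices and there are at most $k/2$ components. List the components one after another, each in an order in which every vertex but the first is adjacent to an earlier one (for instance, by distance from the first). In the rearranged sequence the roots are the first vertices of the components, so there are at most $k/2$ of them. The value $E(\mathbf x)$ is unchanged by rearrangement, and a sequence has at most $k!$ rearrangements. Therefore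
\[
\mathbb E(X_y-\mu)^k\le k!\sum_{\mathbf x\text{ with at most }k/2\text{ roots}}|E(\mathbf x)|.
\]

\emph{A single sequence.} Let $\omega_t=p_{x^t}$ if $t$ is a root and $\omega_t=\hat p_{|K(x^t)\setminus U_t|}$ otherwise. Condition on the vectors $v(e)$ with $e\in U_t$; these determine $I_{x^1},\dots,I_{x^{t-1}}$. If $t$ is a root, $I_{x^t}$ is independent of them and has conditional mean $p_{x^t}$. Otherwise $f(x^t)$ is a known vector plus an independent copy of $S_{wa}$ with $a=|K(x^t)\setminus U_t|$, so the conditional mean of $I_{x^t}$ is at most $\hat p_a$. In both cases the conditional mean is at most $\omega_t$. Averaging gives $p_{x^t}\le\omega_t$, and removing the factors one at a time, from the last to the first, gives $\mathbb E\prod_{t\in J}I_{x^t}\le\prod_{t\in J}\omega_t$ for every $J\subseteq[k]$. Expanding the product,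
\[
|E(\mathbf x)|\le\sum_{J\subseteq[k]}\ \prod_{t\notin J}p_{x^t}\cdot\mathbb E\prod_{t\in J}I_{x^t}\le2^k\prod_{t=1}^k\omega_t .
\]

\emph{Summation.} Fix $C\subseteq[k]$ with $|C|\le k/2$ and sum $\prod_t\omega_t$ over the sequences whose set of roots is $C$. Both $\omega_t$ and the condition on whether $t$ is a root depend on $x^1,\dots,x^t$ only, so we may sum over $x^k$ first, then over $x^{k-1}$, and so on. For $t\in C$ the sum of $\omega_t$ over the admissible $x^t$ is at most $\sum_xp_x=\mu$. For $t\notin C$ it is at most $\Omega$, by Lemma~\ref{lem:omega} applied to $U_t$, which has at most $kT\le nT$ elements. The total is at most $\mu^{|C|}\Omega^{k-|C|}\le(\mu\Omega)^{k/2}$, because $\mu\ge\Omega$ and $|C|\le k/2$. There are at most $2^k$ sets $C$, so $\mathbb E(X_y-\mu)^k\le k!\,2^k\,2^k(\mu\Omega)^{k/2}$.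
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:balls}]
Take $k=2\lfloor n/2\rfloor\ge n-1$. By Markov's inequality applied to $(X_y-\mu)^k$, Lemma~\ref{lem:moment}, the bound $\mu\ge\beta/2$, \eqref{eq:beta} and \eqref{eq:large},
\[
\Pr\Big[|X_y-\mu|\ge\frac\mu{n^2}\Big]\le\Big(\frac{16k^2n^4\Omega}{\mu}\Big)^{k/2}\le\Big(\frac{32n^{12}}{\beta}\Big)^{k/2}\le\Big(\frac{32\cdot14^{14}}{n^2}\Big)^{k/2}\le16^{-k/2}\le4^{1-n}.
\]
Here the radius is used: the ball must have more than $n^{12}$ points by a growing factor. Since $2^n4^{1-n}<1$, some choice of the vectors $v(e)$ makes every $X_y$ lie within a factor $1\pm n^{-2}$ of its mean. Together with \eqref{eq:mu} this gives $(1-n^{-2})^2\beta\le X_y\le(1+n^{-2})^2\beta$, and $1-3n^{-2}\le(1-n^{-2})^2\le(1+n^{-2})^2\le1+3n^{-2}$.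
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n\ge n_0$ and fix $f$ as in Proposition~\ref{prop:balls}. Proposition~\ref{prop:hall} gives a bijection $h\colon V\to V(Q_n)$ with $\operatorname{dist}(h(x),f(x))\le15$ for all $x$. By \eqref{eq:flip}, for $x\to x'$,
\[
\operatorname{dist}(h(x),h(x'))\le15+(D+2w)+15=2688+128+30=2846 .
\]
For $n<n_0$ any bijection has dilation less than $n_0$, so $d=\max(2846,n_0)$ works for every $n$. The statements about $DB_n$ and $SE_n$ were derived in Section~\ref{sec:intro}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{trees}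
\emph{Efficient embeddings of trees in hypercubes},
\texttt{https://mathweb.ucsd.edu/\textasciitilde fan/mypaps/fanpap/108hyperembed.pdf}.

\end{thebibliography}
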